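# Transversals of uniform hypergraphs with maximum degree three

## 1. Maximum degree two: transversals from matchings

A hypergraph $H=(V,E)$ consists of a finite vertex set $V$ and a collection $E$ of edges, which are nonempty subsets of $V$; repeated edges are allowed. Write $n=|V|$ and $m=|E|$. The degree $d(v)$ is the number of edges containing $v$, the maximum degree is $\Delta(H)$, and $n_i$ is the number of vertices of degree $i$. The hypergraph is $k$-uniform if every edge has exactly $k$ vertices. A transversal is a set of vertices that meets every edge, and $\tau(H)$ is the smallest size of a transversal.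

Suppose that $H$ is $k$-uniform and no vertex lies in more than three edges. How many vertices do we need to hit every edge? Henning and Yeo conjectured that for all $k\ge 2$
$$\tau(H)\le \frac nk+\frac m6\qquad\text{whenever } H \text{ is } k\text{-uniform and } \Delta(H)\le 3. \tag{1}$$
We shall prove this, in a stronger form. Counting incidences gives $km=n_1+2n_2+3n_3$, so the right side of (1) can be rewritten as
$$\frac nk+\frac m6=\frac1k\Big(n_0+\tfrac76n_1+\tfrac43n_2+\tfrac32n_3\Big). \tag{2}$$

Some cases by hand. If $\Delta(H)\le 1$, the edges are disjoint, $n\ge km$, and $\tau=m\le n/k$. For $k=2$ take the complete graph $K_4$: here $n=4$, $m=6$, a transversal is a vertex cover, $\tau=3$, and $\frac nk+\frac m6=2+1=3$, so (1) is attained. For even $k$ take disjoint classes $A_1,A_2,A_3$ of size $k/2$ and the three edges $A_i\cup A_j$. Every degree is $2$ and $n=\frac{3k}2$. One vertex always misses an edge and two suffice, so $\tau=2=\frac32+\frac12=\frac nk+\frac m6$. Thus (1) can be attained already in maximum degree two.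

Maximum degree two is also the easy case (the bound there is due to Henning and Yeo). It reduces to matchings. For a graph $G$, let $\mathrm{def}(G)$ be the number of vertices missed by a maximum matching and let $o(G)$ be the number of components with an odd number of vertices. Berge's formula says
$$\mathrm{def}(G)=\max_{B\subseteq V(G)}\big(o(G-B)-|B|\big).$$

**Proposition 1.** If $H$ is $k$-uniform and $\Delta(H)\le2$, then $\tau(H)\le\frac1k\big(n_1+\frac43n_2\big)\le\frac nk+\frac m6$.

**Step 1: turn the problem into a matching problem.** Let $G$ be the graph whose vertices are the $m$ edges of $H$, two of them adjacent if they share a vertex of $H$. Take a maximum matching of $G$. For each matched pair pick a common vertex of the two edges, and for each unmatched edge pick any of its vertices. This is a transversal of size $\frac12(m-\mathrm{def}(G))+\mathrm{def}(G)$, so $\tau(H)\le\frac12(m+\mathrm{def}(G))$.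

**Step 2: bound the deficiency by a weight function.** Choose $B$ with $\mathrm{def}(G)=o(G-B)-|B|$. Define $z$ on $V(G)$ as $-2$ on $B$, as $3$ on the one-vertex components of $G-B$, as $1$ on every vertex of an odd component with at least three vertices, and as $0$ elsewhere. Each odd component has total at least $3$, so the sum of all values of $z$ is at least $3\,o(G-B)-2|B|\ge3\,\mathrm{def}(G)$.

Now let $v$ be a vertex of $H$ and let $E_v$ be the set of edges containing it. If $d(v)=1$, then $z(E_v)\le3$. If $d(v)=2$, then $E_v$ is an adjacent pair of $G$. If one of its elements is a one-vertex component, the other lies in $B$ and the sum is $3-2=1$. If one lies in a larger odd component, the other lies in the same component or in $B$, and the sum is at most $2$. Otherwise the sum is at most $0$. So $z(E_v)\le2$. Since each edge of $H$ has $k$ vertices,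
$$3k\,\mathrm{def}(G)\le k\sum_{e}z(e)=\sum_v z(E_v)\le3n_1+2n_2 .$$

**Step 3: combine.** Using $km=n_1+2n_2$,
$$\tau(H)\le\frac1{2k}\Big(n_1+2n_2+n_1+\tfrac23n_2\Big)=\frac1k\Big(n_1+\tfrac43n_2\Big),$$
and this is at most the quantity in (2). $\square$

What changes when degree three is allowed? Now some sets $E_v$ are triangles of $G$. Steps 1 and 2 still make sense, but inside a large odd component such a set has $z(E_v)=3$. The computation then gives $\frac1k(n_1+\frac43n_2+2n_3)$, and the last coefficient is too large compared with (2). This loss is real. Let $H$ consist of three copies of one $k$-element edge. Then $n=n_3=k$, $m=3$, and (1) claims $\tau\le\frac32$, so $\tau=1$. But $G$ is a triangle, $\mathrm{def}(G)=1$, and the matching construction of Step 1 produces two vertices. So we must sometimes use a vertex of degree three to hit three edges at once.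

Could a general bound help instead? Chvátal and McDiarmid proved $\tau(H)\le\frac{n+\lfloor k/2\rfloor m}{\lfloor3k/2\rfloor}$ for $k$-uniform hypergraphs with $k\ge2$. For even $k$ this reads $\tau\le\frac{2n}{3k}+\frac m3$, and it is at most $\frac nk+\frac m6$ exactly when $km\le2n$, that is, when the average degree is at most $2$. When all degrees are $3$ it gives $\frac{5n}{3k}$, while (1) asks for $\frac{3n}{2k}$. Inequality (1) with $\Delta\le 3$ was proved for $k=2$ by Henning and Yeo and for $k=3$ by Chvátal and McDiarmid.

## 2. Vertices of degree three as triples: complexes and exact fractional partitions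

Put $\theta(0)=0$, $\theta(1)=1$, $\theta(2)=\frac43$, $\theta(3)=\frac32$.

**Theorem 2.** Let $H$ be a hypergraph with $m$ edges and $\Delta(H)\le3$, and let $f:V(H)\to\mathbb R_{\ge0}$ satisfy $\sum_{v\in e}f(v)\ge1$ for every edge $e$. Then $\tau(H)\le\sum_v\theta(d(v))f(v)$. Moreover $\tau(H)\le\sum_vf(v)+\frac m6$.

**Corollary 3.** If $H$ is $k$-uniform with $\Delta(H)\le3$, then
$$\tau(H)\le\frac1k\Big(n_1+\tfrac43n_2+\tfrac32n_3\Big)\le\frac nk+\frac m6 .$$
In particular the Henning–Yeo conjecture (1) holds for all $k\ge2$.

Corollary 3 is Theorem 2 with $f\equiv\frac1k$, followed by (2). Let $\tau^*$ denote the minimum of $\sum_vf(v)$ over all $f$ as in Theorem 2 (an optimal fractional transversal). Since $\theta\le\frac32$, Theorem 2 also gives $\tau\le\tau^*+\frac m6$ and $\tau\le\frac32\tau^*$ whenever $\Delta\le3$.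

We pass to the dual picture, as in Proposition 1: the edges of $H$ become the points, and the vertices of $H$ become sets of at most three points.

**Definition (complex).** A complex $F$ on a finite set $V$ is a family of nonempty subsets of $V$ of size at most $3$ that contains all singletons and is closed under taking nonempty subsets. Its 2-sets are called pairs and its 3-sets triples. $G(F)$ is the graph on $V$ whose edges are the pairs. $F[X]$ denotes the members of $F$ contained in $X\subseteq V$.

By closure, every member of $F$ is a clique of $G(F)$. We use this all the time: a member that meets a component $K$ of $G(F)-S$ lies in $K\cup S$, and in fact in $K$ together with neighbors of $K$.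

**Definition (value).** Consider a partition of $V$ into members of $F$. Its value is $\sum_P(2-|P|)$ over its parts $P$, so that singletons count $1$, pairs $0$, triples $-1$. A partition with $N$ parts satisfies
$$2N=|V|+\text{value}. \tag{3}$$
Let $\varphi(F)$ be the minimum value and $\rho(F)=\frac12(|V|+\varphi(F))$ the minimum number of parts.

By (3), every value is congruent to $|V|$ modulo $2$. If $F$ has no triples, then $\varphi(F)=\mathrm{def}(G(F))$. For the complex of all nonempty subsets of a 3-set, $\varphi=-1$; this is the complex of the three equal edges above.

**Theorem 4.** Let $F$ be a complex on $V$ and let $w:F\to\mathbb R_{\ge0}$ satisfy $\sum_{e\ni v}w(e)=1$ for all $v\in V$. Put $x_i=\sum_{|e|=i}w(e)$. Then $\varphi(F)\le\frac13(2x_2+3x_1)$. Equivalently, $\rho(F)\le x_1+\frac43x_2+\frac32x_3$.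

The two forms agree because $|V|=x_1+2x_2+3x_3$, so that $\frac12\big(|V|+\frac13(2x_2+3x_1)\big)=x_1+\frac43x_2+\frac32x_3$.

**Theorem 4 implies Theorem 2.** Let $M$ be the edge set of $H$; if it is empty there is nothing to prove. Let $E_v\subseteq M$ be the set of edges containing $v$, and let $F$ be the family of all nonempty subsets of the sets $E_v$. Since $|E_v|\le3$ and edges are nonempty, $F$ is a complex on $M$.

**Step 1: make the cover exact.** Give each nonempty $E_v$ the weight $f(v)$, adding the weights of equal sets. Every $e\in M$ is then covered with total weight at least $1$. Treat the elements $e$ of $M$ one after another. While $e$ has positive excess $\varepsilon$, choose a set $A\ni e$ of positive weight and move the amount $\min(w(A),\varepsilon)$ from $A$ to $A\setminus\{e\}$, or discard it if $A=\{e\}$. Each move either ends the excess of $e$ or reduces the weight of a set containing $e$ to zero. No set containing $e$ gains weight, so after finitely many moves $e$ is covered exactly. The coverage of the other elements does not change, so elements treated earlier stay exactly covered. Since $\theta$ is increasing, $\sum_Aw(A)\theta(|A|)$ does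 not increase, and neither does $\sum_Aw(A)$.

**Step 2: read off a transversal.** By Theorem 4, $M$ has a partition into at most $x_1+\frac43x_2+\frac32x_3$ members of $F$, and by Step 1 this number is at most $\sum_vf(v)\theta(d(v))$. Each part lies in some $E_v$; choosing one such $v$ for each part gives a transversal. For the second bound,
$$x_1+\tfrac43x_2+\tfrac32x_3\le(x_1+x_2+x_3)+\tfrac16(x_1+2x_2+3x_3)\le\sum_vf(v)+\frac m6 .\qquad\square$$

## 3. Critical complexes and their certificates

We recall the matching theory that replaces Berge's formula. PM means perfect matching. A graph $G$ is factor-critical if $G-v$ has a PM for every vertex $v$. A single vertex qualifies and is called trivial; a triangle is the next example. A factor-critical graph has an odd number of vertices and is connected: otherwise, deleting a vertex of one component shows that every other component is even, while the component from which we delete must be odd, and we may delete from any component. If $G$ is factor-critical and $S\ne\emptyset$, then $o(G-S)\le|S|-1$: for $s\in S$ the graph $G-s$ has a PM, and $G-S$ arises from it by deleting $|S|-1$ vertices.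

The Gallai–Edmonds theorem (GE) says the following. Let $D$ be the set of vertices missed by some maximum matching, $A$ the set of neighbors of $D$ outside $D$, and $C$ the rest. The components of $G[D]$, called the components of $D$, are factor-critical. Every maximum matching contains a near-perfect matching of each component of $D$ (missing one vertex of it) and a PM of $G[C]$, and it matches $A$ into distinct components of $D$. So it misses at most one vertex of each component of $D$, and $\mathrm{def}(G)$ equals the number of components of $D$ minus $|A|$.

We also use Hall's theorem and its deficiency version: in a bipartite graph with sides $X,Y$ some matching covers all but $\max_{X'\subseteq X}(|X'|-|N(X')|)$ vertices of $X$. The Mendelsohn–Dulmage theorem says that if one matching covers $X_0\subseteq X$ and another covers $Y_0\subseteq Y$, then some matching covers $X_0\cup Y_0$.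

Let us imitate Proposition 1. A component $L$ of $D$ has a near-perfect matching, so $\varphi(F[L])\le1$, and $\varphi(F[L])$ is odd. If $\varphi(F[L])\le-1$, then $L$ causes no trouble: some partition of $L$ uses triples profitably. If $\varphi(F[L])=1$, triples do not help, and $L$ must be counted. For that we used the weight $1$ on each vertex of $L$. But a component with $\varphi=1$ may contain triples, and on a triple the weight $1$ sums to $3$. Since the target in Theorem 4 gives triples no contribution, we need weights with sum at most $0$ on triples, at most $2$ on pairs, and still total at least $3$.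

**Definition (critical).** A complex $F$ is critical if $G(F)$ is factor-critical and $\varphi(F)\ge1$. Then $\varphi(F)=1$, by a near-perfect matching plus a singleton.

**Definition (admissible).** For $z:V\to\mathbb R$ put $z(X)=\sum_{v\in X}z(v)$. A function $z:V\to[-2,2]$ is admissible for $F$ if $z(e)\le2$ for all pairs and $z(e)\le0$ for all triples $e\in F$.

A running example. Let $F_5$ be the complex on $\{1,2,3,4,5\}$ with the pairs $12,13,23,14,24,25,35$ and the single triple $123$. Its graph is factor-critical: after deleting $1,2,3,4,5$ respectively we have the perfect matchings $\{24,35\}$, $\{14,35\}$, $\{14,25\}$, $\{12,35\}$, $\{14,23\}$. A partition using $123$ leaves the nonadjacent points $4,5$ as singletons and has value $-1+2=1$; a partition without triples has positive value because $5$ is odd. So $F_5$ is critical although it has a triple. The constant $1$ violates the triple inequality. But $z=(0,0,0,2,2)$ is admissible, with total $4$.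

**Proposition 5.** Every critical complex $F$ on $|V|\ge3$ vertices has an admissible $z$ with $z(V)\ge3$.

This is the heart of the matter, and Sections 4 to 10 prove it. First we check that it is sufficient.

**Proposition 5 implies Theorem 4.** Let $(D,A,C)$ be the GE decomposition of $G(F)$. Call a component $L$ of $D$ bad if $\varphi(F[L])=1$; then $F[L]$ is critical. Otherwise $\varphi(F[L])\le-1$. For a set $\mathcal B$ of bad components let $N(\mathcal B)\subseteq A$ be the set of neighbors of their union in $A$.

**Step 1: show $|\mathcal B|-|N(\mathcal B)|\le\frac13(2x_2+3x_1)$ for every set $\mathcal B$ of bad components.** Let $z$ be the function of Proposition 5 for $F[L]$ on each nontrivial $L\in\mathcal B$, let $z=3$ on each trivial $L\in\mathcal B$, let $z=-2$ on $N(\mathcal B)$, and $z=0$ elsewhere. A member of $F$ meeting some $L\in\mathcal B$ is a clique and lies in $L\cup N(\mathcal B)$. We check that triples, pairs, singletons have $z$-sum at most $0,2,3$. A triple inside $L$ has sum at most $0$. A triple with two vertices in $L$ contains a pair of $F[L]$, so its sum is at most $2-2=0$. A triple with one vertex in $L$ has sum at most $3-4<0$. A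 pair inside $L$ has sum at most $2$, and a pair with one vertex in $L$ at most $3-2$. Singletons have at most $3$. Members meeting no $L\in\mathcal B$ have sum at most $0$. Therefore
$$3|\mathcal B|-2|N(\mathcal B)|\le z(V)=\sum_{e\in F}w(e)z(e)\le2x_2+3x_1,$$
and $3(|\mathcal B|-|N(\mathcal B)|)$ is at most the left side.

**Step 2: match as many bad components as possible.** By Step 1 and the deficiency version of Hall's theorem, some matching between bad components and $A$ (along adjacency) covers all but $t\le\frac13(2x_2+3x_1)$ bad components. By GE, some matching between components of $D$ and $A$ covers $A$. By Mendelsohn–Dulmage, one matching covers $A$ and all but at most $t$ bad components.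

**Step 3: build the partition.** For each matched pair $(L,a)$ use a pair $\{l,a\}\in F$ with $l\in L$ and a PM of $G[L-l]$. Add a PM of $G[C]$. In each unmatched bad component use a near-perfect matching and a singleton, of value $1$. In each unmatched component that is not bad use an optimal partition, of value at most $-1$. The total value is at most $t$, so $\varphi(F)\le t\le\frac13(2x_2+3x_1)$. $\square$

The lower bound $-2$ in the definition of admissible costs nothing, and we record this for later.

**Lemma 6 (clamping).** If $z:V\to(-\infty,2]$ satisfies the pair and triple inequalities of a complex, then so does $\max(z,-2)$.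

*Proof.* Only members containing a raised vertex (one where $z<-2$) matter. For a pair, the new sum is at most $-2+2\le2$. For a triple with exactly one raised vertex, the two others form a pair, so the new sum is at most $-2+2=0$. With two or more raised vertices the sum is at most $-4+2<0$. $\square$

## 4. The barrier produced by a triple

From here to the end of Section 10 we prove Proposition 5 by induction on $|V|$. Let $F$ be a critical complex on $V$ with $|V|\ge3$, let $G=G(F)$, and assume the proposition for critical complexes with fewer (but at least three) vertices. If $F$ has no triple, $z\equiv1$ is admissible with total $|V|\ge3$. So assume that $F$ has a triple. We say that we are finished when an admissible $z$ with $z(V)\ge3$ has been found. A constant source of contradictions will be that $F$ has no partition of value $-1$.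

A triple $T$ that fails to help must be blocked by something, and the obstruction is a set of vertices whose removal leaves many odd components. The next definition describes it.

**Definition (nice set).** A set $S\subseteq V$ is nice if $|S|\ge3$, $G-S$ has exactly $|S|-1$ odd components $K_i$ ($i\in E$, so $|E|=|S|-1$), and every $F[K_i]$ is critical (possibly trivial). Let $C_S$ be the union of the even components of $G-S$.

In $F_5$ the set $S=\{1,2,3\}$ is nice, with the trivial components $\{4\}$ and $\{5\}$ and $C_S=\emptyset$. For a nontrivial $K_i$ we have $3\le|K_i|<|V|$, and by induction we fix an admissible function $z^i$ for $F[K_i]$ with $z^i(K_i)\ge3$.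

**Lemma 7.** For every triple $T\in F$, $\mathrm{def}(G-T)=2$, and the set $S_T=T\cup A(G-T)$ is nice; its odd components are the components of $D(G-T)$. Here $A(\cdot),D(\cdot)$ refer to the GE decomposition.

*Proof.* **Step 1: the deficiency.** Let $d=\mathrm{def}(G-T)$. It is even, because $|V|$ is odd and so $|V\setminus T|$ is even. The triple $T$, a maximum matching of $G-T$ and $d$ singletons form a partition, so $1\le\varphi(F)\le-1+d$ and $d\ge2$. Write $A=A(G-T)$. There are $|A|+d$ components of $D(G-T)$. Their neighbors in $G-T$ outside them lie in $A$, so they are odd components of $G-S_T$. As $G$ is factor-critical,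
$$|A|+d\le o(G-S_T)\le|S_T|-1=|A|+2 .$$
So $d=2$, equality holds, and all other components of $G-S_T$ are even.

**Step 2: the components are critical.** Let $L$ be a component of $D(G-T)$; $G[L]$ is factor-critical. Some maximum matching of $G-T$ misses a vertex of $L$. It contains a near-perfect matching of $L$, so it uses no edge leaving $L$. It misses one vertex of $L$ and therefore exactly one vertex outside $L$. Now combine $T$, the matching edges outside $L$, the singleton missed outside $L$, and an optimal partition for $F[L]$. This gives $1\le\varphi(F)\le-1+0+1+\varphi(F[L])$, so $\varphi(F[L])\ge1$. $\square$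

Fix a nice $S$. For $I\subseteq E$ let $N(I)\subseteq S$ be the set of vertices of $S$ adjacent to $\bigcup_{i\in I}K_i$, and write $N(K_i)=N(\{i\})$.

**Lemma 8.**
(a) $|N(I)|\ge|I|+1$ for $\emptyset\ne I\subseteq E$. Call a nonempty $I$ tight if equality holds. $E$ is tight and $N(E)=S$.
(b) Let $X$ be tight, $Q=N(X)$, $U=Q\cup\bigcup_{i\in X}K_i$, $R=V\setminus U$. Then $G[R]$ has a PM, $G[U-q]$ has a PM for each $q\in Q$, and $|U|$ is odd. A member of $F$ meeting both $U$ and $R$ meets $U$ inside $Q$.
(c) If $X,Y$ are disjoint tight sets, then $|N(X)\cap N(Y)|\le1$, with equality only if $X\cup Y$ is tight.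

*Proof.* (a) Let $s\in S$. In a PM of $G-s$, each odd component $K_i$, $i\in I$, has a vertex matched to a vertex of $N(I)\setminus\{s\}$, and these vertices are distinct for distinct $i$. So $|N(I)\setminus\{s\}|\ge|I|$ for every $s\in S$. In particular $N(I)\ne\emptyset$; taking $s\in N(I)$ gives the claim. Since $|E|+1=|S|$, $N(E)=S$ and $E$ is tight.

(b) Take a PM of $G-q$ with $q\in Q$. Each of the $|X|$ odd components $K_i$, $i\in X$, sends at least one matching edge to $Q-q$, and $|Q-q|=|X|$. So each sends exactly one and all of $Q-q$ is used in this way. The vertices of these components are therefore matched inside their component or to $Q-q$, and no matching edge joins $U-q$ to $R$. The PM restricts to PMs of $G[R]$ and $G[U-q]$, and $|U|-1$ is even. If a member contains $r\in R$ and a vertex of $K_i$ with $i\in X$, then $r\in K_i\cup N(K_i)\subseteq U$ (neighbors of $K_i$ outside $K_i$ lie in $S$), a contradiction.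

(c) By (a), $|X|+|Y|+1\le|N(X\cup Y)|=|X|+|Y|+2-|N(X)\cap N(Y)|$, and equality on the left means that $X\cup Y$ is tight. $\square$

In $F_5$, $N(\{4\})=\{1,2\}$ and $N(\{5\})=\{2,3\}$. Both one-element index sets are tight, the neighborhoods share the point $2$, and the union is $E$, which is tight, as (c) predicts.

## 5. Contracting a tight set and lifting certificates

A tight set $X$ cuts off a piece $U$ attached to the rest only through $Q$. We contract $U$ to one vertex, apply induction, and spread the certificate over $U$ again.

**Definition (contraction).** For a complex $F$ on $V$ and nonempty $U\subseteq V$, let $F/U$ be the family on $(V\setminus U)\cup\{v\}$ obtained from $F$ by replacing each $e$ with $e\cap U\ne\emptyset$ by $\{v\}\cup(e\setminus U)$.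

This is a complex: a subset $\{v\}\cup f$ of $\{v\}\cup(e\setminus U)$ comes from $(e\cap U)\cup f\in F$, and a nonempty subset of $e\setminus U$ is a member of $F$ disjoint from $U$. In Lemmas 9 and 10, $F$ is any complex, and $\emptyset\ne Q\subseteq U$ is such that every member of $F$ meeting both $U$ and $V\setminus U$ meets $U$ inside $Q$.

In $F_5$ with $U=\{1,2,4\}$ and $Q=\{1,2\}$, the contraction has points $v,3,5$; the members $13$, $23$, $123$ all become $v3$, the pair $25$ becomes $v5$, and $35$ stays. It is a triangle without a triple.

**Lemma 9.** If $G[U-q]$ has a PM for all $q\in Q$, then $\varphi(F)\le\varphi(F/U)$.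

*Proof.* Take a partition for $F/U$, with part $\{v\}\cup f$ containing $v$. If $f\ne\emptyset$, this part comes from a member meeting both sides, which meets $U$ inside $Q$; by closure there is $q\in Q$ with $\{q\}\cup f\in F$. If $f=\emptyset$, take any $q\in Q$. Replace the part by $\{q\}\cup f$ and a PM of $G[U-q]$. The value does not change. $\square$

Which functions on $U$ can replace the value $t=z''(v)$ of an admissible $z''$ for $F/U$? For a crossing pair $\{q,c\}$ we only know $z''(c)\le2-t$, so we want $y(q)\le t$. For a crossing triple $\{q,q',c\}$ we want $y(q)+y(q')\le t-2$. To keep the total we want $y(U)\ge t$. With $\delta=1-\frac t2$ we have $t=2-2\delta$ and $t-2=-2\delta$.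

**Definition (filling).** For $\delta\in[-1,2]$ a function $y:U\to[-2,2]$ is $\delta$-admissible if it is admissible for $F[U]$, $y(q)\le2-2\delta$ for all $q\in Q$, and $y(q)+y(q')\le-2\delta$ for all pairs $\{q,q'\}\in F$ in $Q$. If moreover $\delta\in[0,2]$ and $y(U)\ge2-2\delta$, then $y$ is a $\delta$-filling of $U$.

All these conditions are linear inequalities whose right sides are affine in $\delta$. Hence a convex combination of $\delta_j$-admissible functions is $\delta$-admissible, where $\delta$ is the same convex combination of the $\delta_j$. The notions depend only on $F[U]$ and $Q$.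

**Lemma 10 (lifting).** Let $z''$ be admissible for $F/U$, $t=z''(v)$, $\delta=1-\frac t2\in[0,2]$, and let $y$ be a $\delta$-filling of $U$. Then $z$, defined as $z''$ on $V\setminus U$ and as $y$ on $U$, is admissible for $F$, and its total is at least the total of $z''$.

*Proof.* The total of $z$ is at least the total of $z''$, minus $t$, plus $2-2\delta=t$. Members inside $U$ or inside $V\setminus U$ satisfy their inequalities. For members meeting both sides, let $q,q'\in Q$ and $a,b,c\notin U$. For $\{q,q',c\}$, the pair $\{q,q'\}$ is in $F$ and $\{v,c\}\in F/U$, so the sum is at most $(t-2)+(2-t)=0$. For $\{q,a,b\}$, $\{v,a,b\}\in F/U$ gives $z''(a)+z''(b)\le-t$, so the sum is at most $t-t=0$. For $\{q,c\}$ it is at most $t+(2-t)=2$. $\square$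

In $F_5$ the triangle $F_5/U$ has the certificate $z''\equiv1$. So $t=1$ and $\delta=\frac12$. A $\frac12$-filling of $U=\{1,2,4\}$ is $-\frac12,-\frac12,2$: its total is $1=2-2\delta$, its values on $Q$ are at most $1$, their sum is $-1=-2\delta$, and the pairs $14,24$ have sum $\frac32$. Lifting gives $(-\frac12,-\frac12,1,2,1)$ on $1,\dots,5$, with total $3$ and sum $0$ on the triple $123$.

We return to our critical $F$ and a nice set $S$.

**Lemma 11.** Let $X$ be tight with $R\ne\emptyset$ (notation of Lemma 8(b)). If $\delta$-fillings of $U$ exist for all $\delta\in[0,2]$, we are finished.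

*Proof.* **Step 1: $F/U$ is critical.** By Lemmas 8(b) and 9, $\varphi(F/U)\ge\varphi(F)\ge1$. For factor-criticality, deleting $v$ leaves $G[R]$, which has a PM. Let $d\in R$ and take a PM of $G-d$. Each $K_i$, $i\in X$, is matched to at least one vertex of $Q$, and $|Q|=|X|+1$, so at most one vertex of $Q$ is not matched into these components. Edges between $U$ and $R$ start in $Q$, so at most one matching edge joins $U$ to $R$. Since $|U|$ is odd and all of $U$ is covered, exactly one does. This edge, with its end in $U$ replaced by $v$, and the matching edges inside $R$ form a PM of $G(F/U)-d$.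

**Step 2: induct and lift.** $|R|$ is even and positive and $|U|\ge3$, so $3\le|R|+1<|V|$. Induction gives an admissible $z''$ for $F/U$ with total at least $3$. Since $z''(v)\in[-2,2]$, the value $\delta=1-\frac12z''(v)$ lies in $[0,2]$, and Lemma 10 applies. $\square$

## 6. Convex combinations of three functions on $U$

Let $X$ be tight with $R\ne\emptyset$, let $p=|X|$, so $|Q|=p+1$, and let $h$ be the number of nontrivial $K_i$ with $i\in X$. A "$QKK$ triple" is a triple with one vertex in $Q$ and two in one component $K_i$, $i\in X$; other such names are read likewise. A member of $F[U]$ meeting $K_i$ lies in $K_i\cup Q$. We construct three functions at three different values of $\delta$ and mix them.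

**The function $y^0$: $(-1)$-admissible, total at least $3$.** Let $F^+$ be $F[U]$ with all pairs inside $Q$ added; it is a complex on $U$. We show that it is critical.

*Factor-critical.* If $q\in Q$ is deleted, use Lemma 8(b). If $l\in K_i$ is deleted, Lemma 8(a) and Hall's theorem match $X\setminus\{i\}$ into $Q$: for each $j\in X\setminus\{i\}$ choose an edge from $K_j$ to its own vertex of $Q$, and a PM of the rest of $K_j$. Two vertices of $Q$ are left, and they form a pair of $F^+$. Finally $K_i-l$ has a PM.

*$\varphi(F^+)\ge1$.* Take a partition of $U$ into members of $F^+$. A part $P$ that meets $K_i$ is a member of $F$, lies in $K_i\cup Q$, and satisfies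
$$2-|P|=(2-|P\cap K_i|)-|P\cap Q|. \tag{4}$$
The traces $P\cap K_i$ form a partition for the critical complex $F[K_i]$, so the sum of $2-|P\cap K_i|$ over the parts meeting $K_i$ is at least $1$. Summing over $i\in X$ gives at least $p$. The number of vertices of $Q$ in parts meeting some $K_i$ is $p+1-\sum_{P\subseteq Q}|P|$. So the value of the partition is at least
$$p-\Big(p+1-\sum_{P\subseteq Q}|P|\Big)+\sum_{P\subseteq Q}(2-|P|)=-1+2\cdot\#\{P:P\subseteq Q\}.$$
If some part lies in $Q$, this is at least $1$. Otherwise every part belongs to $F[U]$; adding a PM of $G[R]$ we obtain a partition for $F$ of the same value, which is therefore at least $1$.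

So $F^+$ is critical, and $3\le|U|<|V|$. Induction gives an admissible $y^0$ for $F^+$ with total at least $3$. It is admissible for $F[U]$. Moreover $y^0(q)\le2\le4$ and $y^0(q)+y^0(q')\le2$ for all $q\neq q'$ in $Q$, as all pairs in $Q$ belong to $F^+$. For $\delta=-1$ the bounds $2-2\delta$, $-2\delta$ are $4$, $2$. So $y^0$ is $(-1)$-admissible.

**The function $y^B$: $2$-admissible, total at least $h-2$.** Put $-2$ on $Q$, $z^i$ on nontrivial $K_i$, and $2$ on trivial ones. $QQQ$ triples have sum $-6$, $QQK$ triples at most $-4+2$, $QKK$ triples at most $-2+2$, $QK$ pairs at most $0$, $QQ$ pairs $-4$; members inside $K_i$ are fine. On $Q$ the values are $-2=2-2\cdot2$ and the pair sums $-4=-2\cdot2$. The total is at least $-2(p+1)+3h+2(p-h)=h-2$.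

**The function $y^A$: $1$-admissible, total at least $p-1-\frac h2$.** Put $-1$ on $Q$, $\frac12z^i$ on nontrivial $K_i$, and $2$ on trivial ones. $QQQ$ triples have sum $-3$, $QQK$ triples at most $-2+2$, $QKK$ triples (in nontrivial $K_i$) at most $-1+1$, $QK$ pairs at most $1$, $QQ$ pairs $-2$; inside $K_i$ the sums are halved and stay within the bounds. On $Q$ the values are $-1\le0$ and the pair sums $-2$. The total is at least $-(p+1)+\frac32h+2(p-h)=p-1-\frac h2$.

**Lemma 12.** If $X$ is tight, $|X|\ge2$ and $R\ne\emptyset$, we are finished.

*Proof.* **Step 1: one value of $\delta$ suffices.** Suppose $y$ is a $0$-filling, so its total is at least $2$. The function $(1-\frac\delta2)y+\frac\delta2y^B$ is $\delta$-admissible for $\delta\in[0,2]$, and since $y^B$ has total at least $-2$, its total is at least $2(1-\frac\delta2)-\delta=2-2\delta$. So it is a $\delta$-filling, and Lemma 11 finishes. It remains to find a $0$-admissible function with total at least $2$.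

**Step 2: the cases settled by $y^0,y^A,y^B$.** If $h\ge2$, take $\frac23y^0+\frac13y^B$: here $\frac23(-1)+\frac13\cdot2=0$, and the total is at least $2+\frac{h-2}3\ge2$. If $h=0$, or $h=1$ and $p\ge3$, take $\frac12y^0+\frac12y^A$: here $\frac12(-1)+\frac12=0$, and the total is at least $\frac32+\frac12(p-1-\frac h2)$. This is at least $2$ for $h=0$, $p\ge2$, and at least $\frac94$ for $h=1$, $p\ge3$.

**Step 3: the case $h=1$, $p=2$.** Now $|Q|=3$, and the components are a nontrivial $L$ with its function $z^L$ and a trivial $\{k\}$.

Suppose first that no triple $\{q,q',k\}$ with $q,q'\in Q$ is in $F$. Take $0$ on $Q\cup L$ and $2$ on $k$. A triple of $F[U]$ containing $k$ would lie in $Q\cup\{k\}$, so there is none; hence triples have sum $0$ and pairs at most $2$. On $Q$ the values are $0\le2$ and the pair sums $0\le0$. The total is $2$.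

Otherwise let $\{q,q',k\}\in F$ be such a triple and $q''$ the third vertex of $Q$. If $q''$ were adjacent to some $l\in L$, then $\{q,q',k\}$, $\{q'',l\}$, a PM of $G[L-l]$ and a PM of $G[R]$ would form a partition of value $-1$, which is impossible. So $q''\notin N(L)$, and $N(L)=\{q,q'\}$ since $|N(L)|\ge2$. Thus the triple is determined by $N(L)$: writing $N(L)=\{x,y\}$ and $Q=\{x,y,u\}$, the only triple containing $k$ in $F[U]$ is $\{x,y,k\}$. Define $y^C$ as $-1,-1,0$ on $x,y,u$, as $2$ on $k$, and as $\frac12z^L$ on $L$. We check that it is $\frac12$-admissible.

The triple $\{x,y,k\}$ has sum $0$. $QLL$ triples contain $x$ or $y$, so their sum is at most $-1+1$. $QQL$ triples are of the form $\{x,y,l\}$, with sum at most $-2+1$. The triple $\{x,y,u\}$, if present, has sum $-2$, and triples inside $L$ have sum at most $0$. The pair $\{u,k\}$ has sum $2$ at most when present, the pairs $\{x,k\},\{y,k\}$ have sum $1$, $QL$ pairs have sum at most $-1+1$, pairs in $L$ at most $1$. On $Q$ the values are at most $0\le1=2-2\cdot\frac12$ and all pair sums are at most $-1=-2\cdot\frac12$. The total is at least $-2+2+\frac32=\frac32$. Now $\frac13y^0+\frac23y^C$ is $0$-admissible,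 because $\frac13(-1)+\frac23\cdot\frac12=0$, and its total is at least $1+1=2$. $\square$

Tight sets of size one need a separate treatment.

**Definition (active).** $K_i$ is active (with respect to $S$) if some triple of $F$ has one vertex in $S$ and two in $K_i$. An active component is nontrivial.

For an example, take points $1,2,3,a,b,c,k$, pairs $ab,ac,bc,1a,1b,2a,12,13,2k,3k$ and the triple $1ab$. The graph is factor-critical: deleting $1,2,3,a,b,c,k$ leaves the PMs $\{2a,bc,3k\}$, $\{1a,bc,3k\}$, $\{1a,bc,2k\}$, $\{bc,12,3k\}$, $\{ac,12,3k\}$, $\{ab,12,3k\}$, $\{13,2a,bc\}$. Using the triple leaves $2,3,c,k$, whose only pairs $2k,3k$ intersect, so the value is then $-1+2=1$ at least; without it the value is positive by parity. So the complex is critical. $S=\{1,2,3\}$ is nice with components $\{a,b,c\}$ and $\{k\}$, and $\{a,b,c\}$ is active.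

**Lemma 13.** Let $|N(K_i)|=2$, $X=\{i\}$, $U=K_i\cup N(K_i)$. Then $X$ is tight, and $R\ne\emptyset$ since $|S|\ge3$.
(a) If $K_i$ is trivial, or nontrivial and inactive, we are finished.
(b) If $K_i$ is nontrivial, $\delta$-fillings of $U$ exist for all $\delta\in[\frac12,2]$.

*Proof.* Let $Q=N(K_i)=\{x,y\}$.

(a) There is no triple $\{x,y,l\}$ with $l\in K_i$: with PMs of $G[K_i-l]$ and $G[R]$ it would give a partition of value $-1$. Let $\delta\in[0,2]$. Take $-\delta$ on $Q$, together with $2$ on $K_i$ in the trivial case (total $2-2\delta$) or $z^i$ on $K_i$ in the inactive case (total at least $3-2\delta$). No triple of $F[U]$ meets $Q$: there are no $QQK$ triples as just shown, and no $QKK$ triples because $K_i$ is trivial or inactive. $QK$ pairs have sum at most $2-\delta\le2$, and the pair $\{x,y\}$, if present, has sum $-2\delta$. On $Q$ we have $-\delta\le2-2\delta$ because $\delta\le2$. So this is a $\delta$-filling for every $\delta\in[0,2]$, and Lemma 11 finishes.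

(b) Take $(1-\mu)y^0+\mu y^B$ with $\mu=\frac{1+\delta}3\in[\frac12,1]$. It is $\delta$-admissible, as $-(1-\mu)+2\mu=3\mu-1=\delta$. Here $p=h=1$, so $y^B$ has total at least $-1$, and the total is at least $3(1-\mu)-\mu=3-4\mu$. Since $\mu\ge\frac12$, this is at least $4-6\mu=2-2\delta$. $\square$

The restriction $\delta\ge\frac12$ in (b) will shape Section 9.

## 7. The rigid structure of nice sets

Lemma 12 applies to $X=E$ if $C_S\ne\emptyset$, since $|E|=|S|-1\ge2$ and then $R=C_S$. It applies to every tight $X\ne E$ with $|X|\ge2$, since then $R$ contains some $K_j$. A tight one-element set $\{j\}$ has $|N(K_j)|=2$, and Lemma 13(a) applies unless $K_j$ is nontrivial and active. So from now on we may assume: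
$$\begin{array}{l}\text{for every nice } S:\ C_S=\emptyset,\ \text{and every tight } X\ne E \text{ is a singleton } \{j\}\\ \text{with } K_j \text{ nontrivial and active.}\end{array}\tag{5}$$

For a nice $S$ let $J=\{j\in E:|N(K_j)|=2\}$ and $U_j=K_j\cup N(K_j)$ for $j\in J$. As $|E|\ge2$, the tight sets other than $E$ are exactly the sets $\{j\}$ with $j\in J$.

**Claim 14.** If $u\ne w$ are in $S$, $i\in E$, and $E\setminus\{i\}$ cannot be matched perfectly to $S\setminus\{u,w\}$ (along adjacency of components and vertices of $S$), then $N(K_j)=\{u,w\}$ for some $j\in J$ with $j\ne i$.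

*Proof.* Both sets have $|S|-2$ elements. By Hall there is $\emptyset\ne I\subseteq E\setminus\{i\}$ with $|N(I)\setminus\{u,w\}|\le|I|-1$. Since $|N(I)|\ge|I|+1$, equality holds, so $I$ is tight and $u,w\in N(I)$. As $I\ne E$, property (5) gives $I=\{j\}$ with $j\in J$, and $N(K_j)=\{u,w\}$. $\square$

**Claim 15.** If $u\ne w$ are in $S$, $c\in K_i$ and $\{u,w,c\}\in F$, then $N(K_j)=\{u,w\}$ for some $j\in J$ with $j\ne i$.

*Proof.* Otherwise Claim 14 gives a perfect matching of $E\setminus\{i\}$ to $S\setminus\{u,w\}$. Take the triple $\{u,w,c\}$, for each $j\ne i$ a pair joining $K_j$ to its vertex of $S$, and PMs of the remainders of all components, including $K_i-c$. Since $C_S=\emptyset$, this is a partition of $V$; its value is $-1$, a contradiction. $\square$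

**Claim 16.** If $J\ne E$, the sets $N(K_j)$, $j\in J$, are pairwise disjoint. Hence so are the sets $U_j$.

*Proof.* If $N(K_j)\cap N(K_{j'})\ne\emptyset$ for distinct $j,j'\in J$, then Lemma 8(c) makes $\{j,j'\}$ tight. By (5) it must equal $E$, and then $J=E$. $\square$

## 8. Inactive components

**Step A: if a nice $S$ has a nontrivial inactive component $K_{i_0}$, we are finished.** By (5), $i_0\notin J$. So $J\ne E$ and the sets $U_j$, $j\in J$, are disjoint. Each $K_j$ with $j\in J$ is nontrivial. Let $z$ be a $1$-filling (Lemma 13(b)) on each $U_j$, let $z=z^{i_0}$ on $K_{i_0}$, and $z=0$ elsewhere. A $1$-filling has total at least $0$, so $z(V)\ge3$. On $S$ we have $z\le0$, because a $1$-filling satisfies $y(q)\le2-2=0$ on $N(K_j)$.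

We check the members of $F$. Those meeting $K_j$ with $j\in J$ lie in $U_j$ and are fine. Consider those meeting $K_i$ with $i\notin J$. A triple $\{u,w,c\}$ with $u,w\in S$, $c\in K_i$ has $\{u,w\}=N(K_j)$ for some $j\in J$ by Claim 15, and $\{u,w\}$ is a pair of $F$; the $1$-filling gives $z(u)+z(w)\le-2$, so the sum is at most $-2+2=0$. A triple with one vertex in $S$ and two in $K_i$ occurs only for $i\ne i_0$, where $z=0$ on $K_i$, so its sum is at most $0$. A pair with one vertex in $S$ has sum at most $0+2$. Members inside $K_i$ are fine. Members inside $S$ have sum at most $0$. Since $C_S=\emptyset$, these are all members, and $z$ is admissible. $\square$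

## 9. One-vertex components and linear programming duality

**Step B: if a nice $S$ has a trivial component, we are finished.** By (5), trivial components are not in $J$. So $J\ne E$ and the $U_j$, $j\in J$, are disjoint. Each $K_j$, $j\in J$, is nontrivial.

**Step B1: contract all $U_j$.** Contract them one after another, $U_j$ to a vertex $v_j$, and let $F^\circ$ on $V^\circ$ be the result. Contracting $U_j$ does not change the restriction to another $U_{j'}$, because members avoiding $v_j$ are exactly the old members disjoint from $U_j$. If a new member $e'$ coming from $e$ meets $U_{j'}$ and its complement, then so does $e$, and $e'\cap U_{j'}=e\cap U_{j'}$; so members crossing $U_{j'}$ still meet it inside $N(K_{j'})$. Hence Lemmas 9 and 10 apply at each contraction, with the same fillings, and the PMs of $G[U_j-q]$ come from Lemma 8(b). In particular $\varphi(F^\circ)\ge\varphi(F)\ge1$.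

Let $S^\circ=\big(S\setminus\bigcup_{j\in J}N(K_j)\big)\cup\{v_j:j\in J\}$, $E^\circ=E\setminus J$ and $s^\circ=|S^\circ|$. Each contraction replaces two vertices of $S$ by one, so $s^\circ=|S|-|J|$ and $|E^\circ|=s^\circ-1$. As $C_S=\emptyset$, $V^\circ$ is the union of $S^\circ$ and the $K_i$, $i\in E^\circ$. Also $F^\circ[K_i]=F[K_i]$ for these $i$.

Every member of $F^\circ$ meeting $K_i$, $i\in E^\circ$, lies in $K_i\cup S^\circ$ and has at most one vertex in $S^\circ$. Indeed, a member with two vertices in $S^\circ$ would come from a triple $\{u,w,c\}$ with $u,w\in S$, $c\in K_i$; but then $\{u,w\}=N(K_j)$ for some $j\in J$ by Claim 15, and the triple becomes $\{v_j,c\}$.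

**Step B2: what suffices on $V^\circ$.** It suffices to find $z^\circ:V^\circ\to(-\infty,2]$ that satisfies the pair and triple inequalities of $F^\circ$, has $z^\circ(v_j)\le1$ for $j\in J$, and has total at least $3$. First clamp it at $-2$ by Lemma 6; the total does not decrease and $z^\circ(v_j)\le1$ is kept. Then lift through the $U_j$ in the reverse order of contraction by Lemma 10. The needed $\delta_j=1-\frac12z^\circ(v_j)$ lies in $[\frac12,2]$, so the fillings exist by Lemma 13(b). This is why we ask for $z^\circ(v_j)\le1$. The lifted function is admissible for $F$ with total at least $3$.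

**Step B3: pass to the dual.** Give triples of $F^\circ$ cost $0$, pairs cost $2$, singletons $\{v_j\}$ cost $1$, and other singletons cost $2$. The linear program is to maximize $z^\circ(V^\circ)$ subject to $z^\circ(e)\le\mathrm{cost}(e)$ for all $e\in F^\circ$, with real variables of any sign. Its dual is to minimize $\sum_ew(e)\,\mathrm{cost}(e)$ over $w:F^\circ\to\mathbb R_{\ge0}$ that cover each vertex of $V^\circ$ with total weight exactly $1$. The dual is feasible (use singletons) and bounded below by $0$. By LP duality it suffices to show that every such $w$ has cost at least $3$, or else to exhibit $z^\circ$ directly.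

Let $r\ge1$ and $g$ be the numbers of trivial and nontrivial components with index in $E^\circ$. So $s^\circ=r+g+1$. If $\{k\}$ is trivial, the members containing $k$ are $\{k\}$ and pairs $\{k,s\}$ with $s\in S^\circ$, all of cost $2$. Their total weight is $1$, so they contribute exactly $2$. No member meets two components, so contributions of different components are disjoint. If $r\ge2$, the cost is at least $4$. If $r=1$ and $g=0$, then $V^\circ$ consists of $k$ and two vertices of $S^\circ$, there is no triple in $F^\circ$, and $z^\circ\equiv1$ satisfies the requirements of Step B2. There remains $r=1$, $g\ge1$, with $s^\circ=g+2\ge3$. For nontrivial $K_i$, $i\in E^\circ$, let $\gamma_i\ge0$ be the cost of the members meeting $K_i$. We must show $\sum\gamma_i\ge1$, the sum being over these $i$; then the total cost is at least $3$.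

**Step B4: expansion in $F^\circ$.** For $I\subseteq E^\circ$ let $N^\circ(I)\subseteq S^\circ$ be the set of vertices of $S^\circ$ adjacent to $\bigcup_{i\in I}K_i$ in $G(F^\circ)$, and write $N^\circ(K_i)=N^\circ(\{i\})$.

**Claim 17.** If $I$ is a nonempty proper subset of $E^\circ$, then $|N^\circ(I)|\ge|I|+2$.

*Proof.* Let $b$ be the number of $j\in J$ with $v_j\in N^\circ(I)$, let $I'$ be $I$ together with these $j$, and let $a=|N^\circ(I)|-b$. A vertex of $N(I)$ is either uncontracted, and then in $N^\circ(I)$, or in $N(K_j)$ for some $j\in J$ with $v_j\in N^\circ(I)$. So $N(I')$ consists of the $a$ uncontracted vertices of $N^\circ(I)$ and of $b$ disjoint two-element sets $N(K_j)$. Hence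
$$|N(I')|-|I'|=a+2b-|I|-b=|N^\circ(I)|-|I| .$$
If this is at most $1$, then $I'$ is tight by Lemma 8(a). It is not $E$, because $I$ is a proper subset of $E^\circ$. By (5), $I'=\{j\}$ with $j\in J$, which contradicts that $I'$ contains the nonempty set $I$, disjoint from $J$. $\square$

**Step B5: an auxiliary critical complex for one component.** Fix $i\in E^\circ$ with $K_i$ nontrivial. Because of the trivial component, $\{i\}$ is a proper subset of $E^\circ$, and $|N^\circ(K_i)|\ge3$. For $s\in S^\circ$ let $m_s\le1$ be the total weight of the members that meet $K_i$ and contain $s$; it is $0$ for $s\notin N^\circ(K_i)$. Let $M_i=\sum_sm_s$. Choose $x\in N^\circ(K_i)$ with $m_x$ maximal, so $m_x\ge M_i/s^\circ$, and let $W=M_i-m_x$. The plan is to keep $x$ and to merge all other vertices of $S^\circ$ into one vertex $v$.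

Let $\mathcal J$ be the family on $K_i\cup\{x,v\}$, with $v$ new, consisting of $F^\circ[K_i\cup\{x\}]$, of all $\{v\}\cup f$ with $\emptyset\ne f\subseteq K_i$ and $\{y\}\cup f\in F^\circ$ for some $y\in S^\circ\setminus\{x\}$, and of $\{v\}$ and $\{x,v\}$. It is closed under nonempty subsets, so it is a complex. Only the member $\{x,v\}$ contains both $x$ and $v$.

*$G(\mathcal J)$ is factor-critical.* Deleting $l\in K_i$ leaves the pair $\{x,v\}$ and a PM of $K_i-l$. Deleting $x$ or $v$ leaves the other one, which is adjacent to some $l\in K_i$, since $x\in N^\circ(K_i)$ and $|N^\circ(K_i)|\ge3$; and $K_i-l$ has a PM.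

*$\varphi(\mathcal J)\ge1$.* Take a partition for $\mathcal J$. Suppose first that some part lies in $\{x,v\}$. The traces on $K_i$ of the parts meeting $K_i$ form a partition for the critical complex $F[K_i]$. As with (4), a part meeting $K_i$ has $2-|P|=(2-|P\cap K_i|)-|P\cap\{x,v\}|$. So the value is at least
$$1-\Big(2-\sum_{P\subseteq\{x,v\}}|P|\Big)+\sum_{P\subseteq\{x,v\}}(2-|P|)=-1+2\cdot\#\{P:P\subseteq\{x,v\}\}\ge1 .$$
Otherwise $x$ and $v$ lie in two different parts $\{x\}\cup f$ and $\{v\}\cup f'$ with $f,f'\subseteq K_i$ nonempty. Choose $y\in S^\circ\setminus\{x\}$ with $\{y\}\cup f'\in F^\circ$. Any nonempty $I\subseteq E^\circ\setminus\{i\}$ is a proper subset of $E^\circ$, so Claim 17 gives $|N^\circ(I)\setminus\{x,y\}|\ge|I|$. By Hall, $E^\circ\setminus\{i\}$ can be matched perfectly to $S^\circ\setminus\{x,y\}$; both sets have $s^\circ-2$ elements. Replace $v$ by $y$, and add the corresponding pairs and PMs of the remainders of the components $K_j$, $j\in E^\circ\setminus\{i\}$. This is a partition of $V^\circ$ into members of $F^\circ$ with the same value, which is at least $\varphi(F^\circ)\ge1$.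

So $\mathcal J$ is critical. Since $|K_i|+2<|K_i|+s^\circ+1\le|V^\circ|\le|V|$, induction gives an admissible $z$ for $\mathcal J$ with total at least $3$.

**Step B6: a lower bound for $\gamma_i$.** Map each member $e$ of $F^\circ$ meeting $K_i$ to $\hat e\in\mathcal J$ by replacing its vertex in $S^\circ\setminus\{x\}$, if there is one, by $v$. As $e$ has at most one vertex in $S^\circ$, we have $|\hat e|=|e|$, and $z(\hat e)\le\mathrm{cost}(e)$: triples give at most $0$, pairs at most $2$, and singletons meeting $K_i$ have cost $2$. Each vertex of $K_i$ is covered with weight $1$, so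
$$\gamma_i\ge\sum_{e\cap K_i\ne\emptyset}w(e)z(\hat e)=z(K_i)+m_xz(x)+Wz(v)\ge3-(1-m_x)z(x)-(1-W)z(v). \tag{6}$$

Suppose $W\le1$. Then the coefficients $1-m_x$ and $1-W$ lie in $[0,1]$. Let $\alpha\ge\beta$ be these two coefficients in decreasing order and $z_\alpha,z_\beta$ the corresponding values. The amount subtracted in (6) is $(\alpha-\beta)z_\alpha+\beta\,(z(x)+z(v))\le2(\alpha-\beta)+2\beta=2\alpha\le2$, because $\{x,v\}\in\mathcal J$. So $\gamma_i\ge1$.

Suppose $W>1$. Since $z(x)\le2$ and $z(v)\ge-2$,
$$\gamma_i\ge3-2(1-m_x)-2(W-1)=3-2M_i+4m_x\ge3-2\,\frac{s^\circ-2}{s^\circ}M_i .$$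

**Step B7: sum up.** If $W\le1$ for some nontrivial $i$, then $\sum\gamma_i\ge1$. Otherwise the second estimate holds for all $g$ nontrivial components. No member meets two components and every $s\in S^\circ$ has total weight $1$, so $\sum_iM_i\le s^\circ$ and
$$\sum\gamma_i\ge3g-2(s^\circ-2)=3g-2g=g\ge1 .$$
This completes Step B. $\square$

## 10. Descent to a smaller component

**Step C: the remaining case is impossible.** If we are not finished, every nice set satisfies (5), and by Steps A and B all its components are nontrivial and active. Nice sets exist by Lemma 7, since $F$ has a triple. Choose a nice $S$ and a component $L=K_i$ of it with $|L|$ minimum over all nice sets and all their odd components. Since $L$ is active, there is a triple $T'=\{x,a,b\}\in F$ with $x\in S$ and $a,b\in L$. By Lemma 7, $\mathrm{def}(G-T')=2$, and the components of $D=D(G-T')$ are the odd components of the nice set $S_{T'}$. We show that one of them lies in $L\setminus\{a,b\}$, which contradicts minimality.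

**Step C1: a vertex $c$ of $L$ in $D$.** Since $G[L]$ is factor-critical, $o(G[L]-\{a,b\}-B)\le|B|+1$ for all $B\subseteq L\setminus\{a,b\}$. By Berge's formula $G[L]-\{a,b\}$ has deficiency at most $1$, and it has an odd number of vertices. So some matching of it misses exactly one vertex $c$.

Call $y\in S\setminus\{x\}$ free if $E\setminus\{i\}$ can be matched perfectly to $S\setminus\{x,y\}$. By Lemma 8(a), $|N(I)\setminus\{x\}|\ge|I|$ for all nonempty $I\subseteq E\setminus\{i\}$. So by Hall $E\setminus\{i\}$, of size $|S|-2$, can be matched into $S\setminus\{x\}$, of size $|S|-1$; the vertex left over is free. Thus a free vertex exists.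

Let $y$ be free. The matching of $E\setminus\{i\}$ to $S\setminus\{x,y\}$, PMs of the remainders of these components, and the matching of $G[L]-\{a,b\}$ missing $c$ form a matching of $G-T'$ that misses exactly $c$ and $y$, because $C_S=\emptyset$. It is maximum because $\mathrm{def}(G-T')=2$. So $c\in D$ and $y\in D$. A maximum matching misses at most one vertex of each component of $D$, so $y$ is not in the component $D_c$ of $D$ that contains $c$. This holds for every free $y$.

**Step C2: vertices that are not free are not in $D$.** Let $y\in S\setminus\{x\}$ be not free. By Claim 14, $N(K_j)=\{x,y\}$ for some $j\in J$ with $j\ne i$. In $G-T'$ the only neighbor of $K_j$ outside $K_j$ is $y$. Suppose a maximum matching of $G-T'$ misses $y$. Then it uses no edge leaving $K_j$, and since $|K_j|$ is odd it covers at most $|K_j|-1$ vertices of $K_j\cup\{y\}$. Replace its edges inside $K_j$ by a near-perfect matching of $K_j$ that misses a neighbor $l$ of $y$, and add the edge $\{l,y\}$. Now all of $K_j\cup\{y\}$ is covered and nothing else has changed, so the matching became larger, a contradiction. So $y\notin D$.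

**Step C3: conclusion.** The vertex $x$ is not in $G-T'$, free vertices of $S$ are in $D$ but outside $D_c$, and the other vertices of $S\setminus\{x\}$ are not in $D$. Hence $D_c\cap S=\emptyset$. As $D_c$ is connected in $G$ and contains $c\in L$, and $L$ is a component of $G-S$, we get $D_c\subseteq L$. Since $a,b\in T'$, in fact $D_c\subseteq L\setminus\{a,b\}$. So $D_c$ is an odd component of the nice set $S_{T'}$ with fewer vertices than $L$, the desired contradiction. This proves Proposition 5, and with it Theorem 4, Theorem 2 and Corollary 3. $\blacksquare$

## 11. Extremal hypergraphs and the coefficients $1,\frac43,\frac32$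

Each of the three coefficients is optimal. For the coefficient of $n_1$, a single edge with $k$ vertices has $n_1=k$ and $\tau=1=\frac1kn_1$.

For the coefficient of $n_2$, with $k$ even, return to the example of Section 1: classes $A_1,A_2,A_3$ of size $\frac k2$ and edges $A_i\cup A_j$. Here $n=n_2=\frac{3k}2$, $m=3$, and $\tau=2=\frac1k\cdot\frac43n_2=\frac nk+\frac m6$.

For the coefficient of $n_3$, with $3\mid k$, take disjoint classes $A_1,\dots,A_4$ of size $\frac k3$ and the four edges $\bigcup_{j\ne i}A_j$. Every degree is $3$, $n=n_3=\frac{4k}3$ and $m=4$. A vertex of $A_i$ misses exactly one edge, so one vertex never suffices, and adding any vertex of the missed edge gives a transversal. So $\tau=2=\frac1k\cdot\frac32n_3$, and $\frac nk+\frac m6=\frac43+\frac23=2$.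

Therefore, if $\tau(H)\le\frac1k(\alpha n_1+\beta n_2+\gamma n_3)$ holds for all $k$ and all $k$-uniform $H$ with $\Delta(H)\le3$, then $\alpha\ge1$, $\beta\ge\frac43$ and $\gamma\ge\frac32$, and Corollary 3 attains all three values simultaneously. Equality $\tau=\frac nk+\frac m6$ occurs whenever $2\mid k$ or $3\mid k$.

In the last example $\tau^*=\frac43$: weight $\frac1k$ on each vertex is a fractional transversal of total $\frac43$. Conversely, give each edge weight $\frac13$. Since each vertex lies in three edges, every fractional transversal $f$ satisfies $\sum_vf(v)=\sum_e\frac13\sum_{v\in e}f(v)\ge\frac43$. So $\tau=2=\frac32\tau^*=\tau^*+\frac m6$, and both inequalities $\tau\le\frac32\tau^*$ and $\tau\le\tau^*+\frac m6$ are best possible for $\Delta\le3$.
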